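
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Two integer sequences with distinct products:\\ the constant exceeds $1$}


\begin{abstract}
Let $1\le a_1<\dots<a_k\le x$ and $1\le b_1<\dots<b_l\le x$ be integers such that all products $a_ib_j$ are distinct. It was conjectured that $kl\le(1+o(1))\,x^2/\log x$. We disprove this: for every sufficiently large $x$ there are such sequences with $kl>(1+3.7\cdot10^{-6})\,x^2/\log x$. The second sequence consists of numbers $pm$ with $p$ a large prime and $m$ a small multiplier. In constructions of this kind, a set of multipliers that does not depend on $p$ gives at most the constant $1$; the gain comes from letting it vary with $\lfloor x/p\rfloor$.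
\end{abstract}

\section{The problem and the result}

For a real number $x\ge1$ let $F(x)$ be the maximum of $kl$ over all pairs of integer sequences
\[
1\le a_1<\dots<a_k\le x,\qquad 1\le b_1<\dots<b_l\le x,
\]
for which the $kl$ products $a_ib_j$ are pairwise distinct. Szemer\'edi proved, confirming a conjecture of Erd\H{o}s, that $F(x)<c\,x^2/\log x$ for large $x$, with an absolute constant $c$. In \cite{OMRI} it is conjectured that in fact
\begin{equation}\label{eq:conj}
F(x)\le(1+o(1))\,\frac{x^2}{\log x}\qquad(x\to\infty).
\end{equation}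
We show that this is false.

\begin{theorem}\label{thm:main}
Let $2\le q_0<q_1<q_2<q_3<q_4$ be pairwise coprime integers with
\begin{equation}\label{eq:hyp}
q_0q_4\le q_1q_2 .
\end{equation}
Put $z_i=1/q_i$ and
\[
E=\prod_{i=1}^4(1+z_i),\quad V=\prod_{i=0}^4(1-z_i),\quad e_4=z_1z_2z_3z_4,\quad
\Delta=z_2z_3z_4-\sum_{i=1}^4z_i^2(z_0-z_i).
\]
Then
\[
\liminf_{x\to\infty}\frac{F(x)\log x}{x^2}\ \ge\ S:=1-\frac{e_4}{E}+\Delta V(E-e_4).
\]
For $(q_0,\dots,q_4)=(41,45,46,47,49)$ one has $S>1+3.7\cdot10^{-6}$. Consequently $F(x)>(1+3.7\cdot10^{-6})\,x^2/\log x$ for all sufficiently large $x$, and \eqref{eq:conj} is false.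
\end{theorem}

The only outside fact used in the proof is the prime number theorem, $\pi(y)\sim y/\log y$, where $\pi(y)$ is the number of primes $p\le y$.

Together with Szemer\'edi's theorem this gives
\[
1+3.7\cdot10^{-6}<\liminf_{x\to\infty}\frac{F(x)\log x}{x^2}\le\limsup_{x\to\infty}\frac{F(x)\log x}{x^2}<\infty .
\]
We determine neither the optimal constant nor whether the limit exists.

Section~\ref{sec:one} describes simple constructions that give the constant $1$, and a freedom that they leave unused. Section~\ref{sec:transfer} reduces the problem to a question about products of a few fixed integers. Section~\ref{sec:toy} shows the main idea with three such integers, where it gives a gain that is still outweighed by a loss. Section~\ref{sec:five} removes most of the loss by using five of them, and Section~\ref{sec:const} computes the constant.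

\section{Constructions with the constant 1}\label{sec:one}

\paragraph{Large primes.} Fix an integer $R\ge1$. Let $A$ be the set of integers $n\le x$ with no prime factor exceeding $x/(R+1)$, and let $B$ be the set of primes in $(x/(R+1),x]$. In a product $ap$ with $a\in A$ and $p\in B$, the only prime factor exceeding $x/(R+1)$ is $p$; so $ap$ determines $p$, hence $a$, and all products are distinct. A prime $p>x/(R+1)$ has at most $R$ multiples up to $x$, so all but at most $R\,\pi(x)=o(x)$ of the integers up to $x$ lie in $A$. By the prime number theorem $|B|\sim(1-\frac1{R+1})\,x/\log x$. Letting $R\to\infty$ we get $\liminf F(x)\log x/x^2\ge1$.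

\paragraph{Multipliers.} One can enlarge $B$ at the expense of $A$.

\begin{example}\label{ex:two}
In the construction above, keep in $A$ only those $n$ in which the exponent of $2$ is even, and let $B$ consist of the numbers $p$ and $2p$ up to $x$, with $p>x/(R+1)$ prime. For $x$ large, a product $apm$ with $m\in\{1,2\}$ still determines $p$. The parity of the exponent of $2$ in $am$ then determines $m$, and so $a$. Now $|A|\sim\frac12\bigl(1+\frac14+\frac1{16}+\cdots\bigr)x=\frac23x$, while $|B|\log x/x$ tends, first as $x\to\infty$ and then as $R\to\infty$, to $1+\frac12=\frac32$. The constant is $\frac23\cdot\frac32=1$ again.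
\end{example}

More generally, suppose that the integers in a set of density $d$ and the multipliers in a fixed set $M$ are such that all products $am$ are distinct. Let $A$ consist of the integers up to $x$ in the first set that have no prime factor exceeding $x/(R+1)$, and let $B$ consist of the numbers $pm\le x$ with $m\in M$ and $p>x/(R+1)$ prime. Each $m\le R$ contributes $\bigl(\frac1m-\frac1{R+1}+o(1)\bigr)x/\log x$ to $|B|$, so letting $R\to\infty$ we get the constant $d\sum_{m\in M}1/m$. It cannot exceed $1$.

\begin{proposition}\label{prop:fixed}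
Let $A$ be a set of positive integers with natural density $d$, and $M$ a set of positive integers, such that all products $am$ \textup($a\in A$, $m\in M$\textup) are distinct. Then $d\sum_{m\in M}1/m\le1$.
\end{proposition}

\begin{proof}
Let $M'\subset M$ be finite. The sets $mA=\{ma:a\in A\}$, $m\in M'$, are pairwise disjoint and have densities $d/m$, so $d\sum_{m\in M'}1/m\le1$. Let $M'$ increase to $M$.
\end{proof}

\paragraph{The unused freedom.} As long as $a,a',m,m'$ have no large prime factors, products $apm$ and $a'p'm'$ with different large primes $p\ne p'$ never coincide. So the set of multipliers $m$ may depend on $p$. The condition $pm\le x$ means $m\le\lfloor x/p\rfloor$, so it is natural to fix, for every integer $j\ge1$, a set $M_j$ of integers in $[1,j]$ and to use it for the primes with $\lfloor x/p\rfloor=j$. These are the primes in $(x/(j+1),x/j]$, and there are about $\frac1{j(j+1)}\,x/\log x$ of them. The contribution of $M_j$ to $|B|$ therefore depends only on the \emph{number} of its elements. In particular an element of $M_j$ may be replaced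 by a larger one, as long as it does not exceed $j$, at no cost to $|B|$; and such replacements may leave more room for $A$. We shall exploit exactly this.

\section{The transfer lemma}\label{sec:transfer}

Let $q_0,\dots,q_r\ge2$ be pairwise coprime integers, not necessarily primes, and let
\[
G=\Bigl\{\prod_{i=0}^rq_i^{c_i}:\ c_i\ge0\Bigr\}.
\]
Since the $q_i$ are pairwise coprime and greater than $1$, the exponents of an element $g\in G$ are uniquely determined; we denote them by $c_i(g)$. Coprimality also lets us split off from any integer its part in $G$. For $n\ge1$ let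
\[
v_i(n)=\max\{e\ge0:\ q_i^e\mid n\},\qquad u(n)=\prod_{i=0}^rq_i^{v_i(n)}\in G .
\]
The factors $q_i^{v_i(n)}$ are pairwise coprime divisors of $n$, so $u(n)\mid n$; and $s=n/u(n)$ is divisible by no $q_i$, since $q_i\mid s$ would give $q_i^{v_i(n)+1}\mid n$. When the $q_i$ are composite the functions $v_i$ need not be additive. What we need instead is the following:
\begin{equation}\label{eq:star}
\text{if $g\in G$ and $s\ge1$ is divisible by no $q_i$, then $v_i(gs)=c_i(g)$ for all $i$.}
\end{equation}
Indeed, write $g=q_i^{c_i(g)}\rho$ with $\gcd(\rho,q_i)=1$. Clearly $v_i(gs)\ge c_i(g)$. If $q_i^{c_i(g)+1}\mid gs$, then $q_i\mid\rho s$, hence $q_i\mid s$, a contradiction.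

\begin{lemma}\label{lem:transfer}
Let $U\subset G$. For every integer $j\ge1$ let $M_j\subset G\cap[1,j]$ be such that the map $U\times M_j\to G$, $(u,m)\mapsto um$, is injective. Then
\[
\liminf_{x\to\infty}\frac{F(x)\log x}{x^2}\ \ge\ \prod_{i=0}^r\Bigl(1-\frac1{q_i}\Bigr)\cdot\sum_{u\in U}\frac1u\cdot\sum_{j\ge1}\frac{|M_j|}{j(j+1)} .
\]
\end{lemma}

\begin{proof}
All terms are nonnegative, so it suffices to prove the bound with $U$ replaced by an arbitrary finite subset $U_0$ and the last sum restricted to $j\le R$, for arbitrary fixed $R$. Fix $U_0$ and $R$.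

\emph{The sequences.} Put
\begin{align*}
A&=\{n\le x:\ u(n)\in U_0,\ n\text{ has no prime factor exceeding }x/(R+1)\},\\
B&=\{pm:\ p\text{ prime},\ x/(R+1)<p\le x,\ m\in M_{\lfloor x/p\rfloor}\}.
\end{align*}
If $x/(R+1)<p\le x$ and $j=\lfloor x/p\rfloor$, then $1\le j\le R$, and $pm\le pj\le x$ for $m\in M_j$. So $B\subset[1,x]$.

\emph{Distinctness.} Let $x>R(R+1)$, so that every multiplier $m$ that occurs satisfies $m\le R<x/(R+1)$. Suppose $a\,pm=a'p'm'$ with $a,a'\in A$ and $pm,p'm'$ as in the definition of $B$. On the left $p$ is the only prime factor exceeding $x/(R+1)$, and on the right $p'$ is. Hence $p=p'$, so $m$ and $m'$ lie in the same set $M_j$, and $am=a'm'$. Write $a=us$ and $a'=u's'$ with $u=u(a)$ and $u'=u(a')$. Since $am=(um)s$ and $a'm'=(u'm')s'$ with $um,u'm'\in G$, \eqref{eq:star} gives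
\[
c_i(um)=v_i(am)=v_i(a'm')=c_i(u'm')\qquad(0\le i\le r),
\]
so $um=u'm'$. By injectivity $u=u'$ and $m=m'$, and then $am=a'm'$ gives $a=a'$. So all products are distinct. Moreover, each element of $B$ has only one representation as $pm$, because $p$ is its only prime factor exceeding $x/(R+1)$.

\emph{Sizes.} Fix $u\in U_0$. By \eqref{eq:star} the integers $n\le x$ with $u(n)=u$ are exactly the $n=us$ with $s\le x/u$ and no $q_i\mid s$. As the $q_i$ are pairwise coprime, inclusion--exclusion shows that their number is $\frac xu\prod_i(1-1/q_i)+O_r(1)$. At most $R\,\pi(x)=o(x)$ integers $n\le x$ have a prime factor exceeding $x/(R+1)$. As $U_0$ is finite,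
\[
|A|=x\prod_{i=0}^r\Bigl(1-\frac1{q_i}\Bigr)\sum_{u\in U_0}\frac1u+o(x).
\]
The primes with $\lfloor x/p\rfloor=j$ are those in $(x/(j+1),x/j]$. By the prime number theorem, for each of the finitely many $j\le R$,
\[
\pi\Bigl(\frac xj\Bigr)-\pi\Bigl(\frac x{j+1}\Bigr)=\Bigl(\frac1j-\frac1{j+1}+o(1)\Bigr)\frac x{\log x},
\]
and therefore
\[
|B|=\Bigl(\sum_{j\le R}\frac{|M_j|}{j(j+1)}+o(1)\Bigr)\frac x{\log x}.
\]
Since $F(x)\ge|A|\,|B|$, the claim follows.
\end{proof}

So $\liminf F(x)\log x/x^2$ is at least the supremum of the right-hand side of Lemma~\ref{lem:transfer} over all choices of $r$, of the $q_i$, of $U$ and of the $M_j$.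

For later use we record that, because $\sum_{j\ge m}\frac1{j(j+1)}=\frac1m$, every set $M$ of positive integers satisfies
\begin{equation}\label{eq:tele}
\sum_{j\ge1}\frac{\#(M\cap[1,j])}{j(j+1)}=\sum_{m\in M}\ \sum_{j\ge m}\frac1{j(j+1)}=\sum_{m\in M}\frac1m .
\end{equation}

\begin{remark}\label{rem:nested}
If $M_j=M\cap[1,j]$ for one fixed $M\subset G$, Lemma~\ref{lem:transfer} gives at most the constant $1$. Indeed, the map $U\times M\to G$ is then injective, since any two elements of $M$ lie in a common $M_j$. For finite $U_0\subset U$ the set $\{n:u(n)\in U_0\}$ has density $d=\prod_i(1-1/q_i)\sum_{u\in U_0}1/u$, and by the distinctness argument above its products with the elements of $M$ are distinct. So $d\sum_{m\in M}1/m\le1$ by Proposition~\ref{prop:fixed}, and by \eqref{eq:tele} the left-hand side is the bound of the lemma for $U_0$. Now let $U_0$ increase to $U$.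
\end{remark}

\section{The idea with three moduli}\label{sec:toy}

From now on the pairwise coprime integers $q_i$, which we call moduli, satisfy $q_0<q_1<\dots<q_r$. We write $z_i=1/q_i$, and $q_I=\prod_{i\in I}q_i$ for $I\subset\{1,\dots,r\}$, with $q_\emptyset=1$. By a square we mean an element $\prod q_i^{2c_i}$ of $G$, and $\deg g=\sum_ic_i(g)$. A coincidence is an equality $um=u'm'$ with $(u,m)\ne(u',m')$.

\paragraph{The reference configuration.} Let $U^*$ consist of all squares and all $q_0$ times squares, and let $M^*=\{q_I:I\subset\{1,\dots,r\}\}$. Looking at exponents mod $2$ one sees that every $g\in G$ is $um$ for exactly one $u\in U^*$ and one $m\in M^*$. So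
\[
\sum_{u\in U^*}\frac1u\cdot\sum_{m\in M^*}\frac1m=\sum_{g\in G}\frac1g=\prod_{i=0}^r\frac1{1-z_i},
\]
and with $M_j=M^*\cap[1,j]$ the lemma gives exactly $1$. We modify this configuration.

\paragraph{Multipliers of a single degree.} Take $r=2$. For $j<q_1$ we keep $M_j=\{1\}$. For $j\ge q_1$ the reference set contains $1$ and those of $q_1,q_2$ that are at most $j$. We replace $1$ by $q_0$, which is allowed because $q_0<q_1\le j$, and put
\[
M_j=\{q_0,q_1,q_2\}\cap[1,j]\qquad(j\ge q_1).
\]
We have left out $q_1q_2$ for now, but otherwise $|M_j|$ has not changed. What has been won is that all elements of $M_j$ now have the same degree. If $um=u'm'$ with $m,m'\in M_j$, then $\deg u=\deg u'$. Hence \emph{the parts of $U$ in different degrees no longer interact}, and we may choose each of them separately.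

\paragraph{A better choice in degree 3.} Two elements $u\ne u'$ of the same degree satisfy $uq_i=u'q_j$ for some $i\neq j$ precisely when one passes from $u$ to $u'$ by replacing one factor $q_j$ of $u$ by $q_i$. In degree $3$ there are ten elements; joining two of them when such a replacement connects them, we get the triangular grid of Figure~\ref{fig:grid}. We want a set of grid points, no two of them joined, with a large sum of reciprocals. The reference set $U^*$ uses the three points $q_0^3,\ q_0q_1^2,\ q_0q_2^2$. But there is room for four: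
\[
q_0^3,\qquad q_1^3,\qquad q_2^3,\qquad q_0q_1q_2 .
\]
No two of these are joined, because two different cubes differ in three factors, and a cube and $q_0q_1q_2$ differ in two. When the $q_i$ are close together all ten reciprocals are nearly equal, and four points beat three. For $(q_0,q_1,q_2)=(5,6,7)$ the sum of reciprocals changes by
\[
z_0z_1z_2-\sum_{i=1}^2z_i^2(z_0-z_i)=\frac1{210}-\frac1{1080}-\frac2{1715}>0.0025 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\begin{scope}
\draw[gray] (0,0)--(3,0) (0.5,0.866)--(2.5,0.866) (1,1.732)--(2,1.732);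
\draw[gray] (0,0)--(1.5,2.598) (1,0)--(2,1.732) (2,0)--(2.5,0.866);
\draw[gray] (3,0)--(1.5,2.598) (2,0)--(1,1.732) (1,0)--(0.5,0.866);
\fill (0,0) circle (3pt) (2,0) circle (3pt) (1,1.732) circle (3pt);
\node[below] at (0,-0.08) {$q_0^3$};
\node[below] at (2,-0.08) {$q_0q_1^2$};
\node[left] at (0.92,1.8) {$q_0q_2^2$};
\end{scope}
\begin{scope}[xshift=5.2cm]
\draw[gray] (0,0)--(3,0) (0.5,0.866)--(2.5,0.866) (1,1.732)--(2,1.732);
\draw[gray] (0,0)--(1.5,2.598) (1,0)--(2,1.732) (2,0)--(2.5,0.866);
\draw[gray] (3,0)--(1.5,2.598) (2,0)--(1,1.732) (1,0)--(0.5,0.866);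
\fill (0,0) circle (3pt) (3,0) circle (3pt) (1.5,2.598) circle (3pt) (1.5,0.866) circle (3pt);
\node[below] at (0,-0.08) {$q_0^3$};
\node[below] at (3,-0.08) {$q_1^3$};
\node[above] at (1.5,2.65) {$q_2^3$};
\node[below] at (1.5,0.78) {$q_0q_1q_2$};
\end{scope}
\end{tikzpicture}
\caption{The ten products of three factors from $\{q_0,q_1,q_2\}$, with an edge between two products when one arises from the other by replacing a single factor. Left: the three products of the form $q_0$ times a square. Right: the three cubes together with $q_0q_1q_2$. In both pictures no two marked points are joined, but the right one has four marked points.}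
\label{fig:grid}
\end{figure}

\paragraph{Gain against loss.} For large moduli this does not yet beat $1$. If they are of size about $q$ and close together, the gain in $\sum1/u$ is of order $q^{-3}$. Leaving out $q_1q_2$ costs $z_1z_2$ in the sum $\sum_j|M_j|/(j(j+1))$, which is of order $q^{-2}$. To reduce the loss we continue to multipliers of degree $2$, $3$, and so on, keeping each $M_j$ homogeneous, that is, with all elements of one degree. With $r$ moduli besides $q_0$ and homogeneous sets up to degree $r-1$, we can hope for sets $M_j$ as large as $\{q_I:|I|\le r-1\}\cap[1,j]$. Then only the subset $I=\{1,\dots,r\}$ is left out, and the loss is of order $q^{-r}$. For $r=3$ this is of the same order as the gain; for $r=4$ it is smaller. With the multipliers that we shall use, the need to avoid coincidences leads to $r=4$ as well.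

\section{The configuration with five moduli}\label{sec:five}

Let $q_0<\dots<q_4$ be as in Theorem~\ref{thm:main}; in this section $I$ always denotes a subset of $\{1,2,3,4\}$.

\paragraph{Multipliers.} In degree $l$ the natural replacement for $q_I$ with $|I|\le l$ is $q_0^{l-|I|}q_I$. It has the right degree, it is small because $q_0$ is the smallest modulus, and the parities of its exponents at $q_1,\dots,q_4$ still determine $I$. We make one exception, explained in Remark~\ref{rem:choices}: in degree $3$ the empty set is represented by $q_0q_1^2$ instead of $q_0^3$. So for $0\le l\le3$ and $|I|\le l$ let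
\[
\mu_l(I)=\begin{cases}q_0q_1^2,&l=3,\ I=\emptyset,\\ q_0^{\,l-|I|}q_I,&\text{otherwise,}\end{cases}
\qquad M^{(l)}=\{\mu_l(I):\ |I|\le l\}.
\]
Explicitly, with $i,k,h$ running over distinct indices from $\{1,2,3,4\}$,
\begin{gather*}
M^{(0)}=\{1\},\qquad M^{(1)}=\{q_0,\,q_i\},\qquad M^{(2)}=\{q_0^2,\,q_0q_i,\,q_iq_k\},\\
M^{(3)}=\{q_0q_1^2,\,q_0^2q_i,\,q_0q_iq_k,\,q_iq_kq_h\}.
\end{gather*}

\begin{lemma}\label{lem:mu}
Let $0\le l\le3$ and $|I|\le l$, and put $t_l=q_1\cdots q_l$ \textup($t_0=1$\textup).
\begin{enumerate}
\item[\textup{(a)}] $\mu_l(I)$ has degree $l$. Its exponents are at most $2$, and an exponent $2$ occurs only at $q_0$ or $q_1$.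
\item[\textup{(b)}] For $1\le i\le4$, the exponent of $q_i$ in $\mu_l(I)$ is odd if and only if $i\in I$. In particular, for fixed $l$, distinct $I$ give distinct $\mu_l(I)$.
\item[\textup{(c)}] If $|I|=l$, then $\mu_l(I)=q_I\geq t_l$. If $|I|<l$, then $q_I\le\mu_l(I)\le t_l$.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (a) and (b) are read off from the definition: $l-|I|=3$ happens only in the exceptional case. In (c) the case $|I|=l$ is clear, since $q_1,\dots,q_l$ are the $l$ smallest of $q_1,\dots,q_4$. Let $|I|<l$. The inequality $q_I\le\mu_l(I)$ is clear as well. For the upper bound we go through the values of $l$.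
\begin{itemize}
\item $l=1$: $\mu_1(\emptyset)=q_0<q_1=t_1$.
\item $l=2$: $q_0^2$ and the $q_0q_i$ are at most $q_0q_4$, and $q_0q_4\le q_1q_2=t_2$ by \eqref{eq:hyp}.
\item $l=3$: $q_0q_1^2$, the $q_0^2q_i$ and the $q_0q_iq_k$ are all at most $q_0q_3q_4$, because $q_1^2$, $q_0q_i$ and $q_iq_k$ \textup($i\ne k$\textup) are at most $q_3q_4$. And $q_0q_3q_4\le q_1q_2q_3=t_3$, again by \eqref{eq:hyp}.\qedhere
\end{itemize}
\end{proof}

We switch to degree $l$ when $j$ reaches $t_l$, the smallest $q_I$ with $|I|=l$. By part (c), at that moment all representatives $\mu_l(I)$ with $|I|<l$ are available; this is what \eqref{eq:hyp} is for. Put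
\[
M_j=M^{(l)}\cap[1,j]\quad\text{for } t_l\le j<t_{l+1},\ 0\le l\le3,\qquad\text{with } t_4:=\infty .
\]

\begin{lemma}\label{lem:count}
For all $j\ge1$ one has $|M_j|=\#\{I:\ |I|\le3,\ q_I\le j\}$. Hence
\[
\sum_{j\ge1}\frac{|M_j|}{j(j+1)}=\sum_{|I|\le3}\frac1{q_I}=E-e_4 .
\]
\end{lemma}

\begin{proof}
Let $t_l\le j<t_{l+1}$, and let $|I|\le3$.
\begin{itemize}
\item If $|I|<l$, then $q_I\le\mu_l(I)\le t_l\le j$ by Lemma~\ref{lem:mu}(c). So $I$ is counted on the right, and $\mu_l(I)\in M_j$.
\item If $|I|=l$, then $\mu_l(I)=q_I$, so $\mu_l(I)\in M_j$ if and only if $q_I\le j$.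
\item If $|I|>l$, then $q_I\ge t_{|I|}\ge t_{l+1}>j$. So $I$ is not counted, and it has no representative in $M^{(l)}$.
\end{itemize}
As $I\mapsto\mu_l(I)$ is injective, the two numbers agree. The sum follows from \eqref{eq:tele}, applied to the set of the $q_I$ with $|I|\le3$, since $E=\sum_I1/q_I$ over all $I\subset\{1,2,3,4\}$.
\end{proof}

\paragraph{The set $U$.} As in Section~\ref{sec:toy} we change $U^*$ in degree $3$ only. There $U^*$ has the five elements $q_0^3$ and $q_0q_i^2$ ($1\le i\le4$); we take instead the five cubes and one more element. So let $U$ consist of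
\begin{itemize}
\item all squares $\prod_{i=0}^4q_i^{2c_i}$, $c_i\ge0$;
\item $q_0$, and all $q_0\prod_{i=0}^4q_i^{2c_i}$ with $\sum c_i\ge2$;
\item the six elements $q_0^3,\ q_1^3,\ q_2^3,\ q_3^3,\ q_4^3$ and $T:=q_2q_3q_4$ of degree $3$.
\end{itemize}

\begin{lemma}\label{lem:inj}
For each $l=0,1,2,3$ the map $U\times M^{(l)}\to G$, $(u,m)\mapsto um$, is injective.
\end{lemma}

\begin{proof}
Let $um=u'm'$ with $u,u'\in U$ and $m,m'\in M^{(l)}$. Since $\deg m=\deg m'=l$, we have $\deg u=\deg u'=:k$. If $u=u'$, then $m=m'$ and we are done. So suppose $u\ne u'$.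

\emph{Case $k\ne3$.} The elements of $U$ of degree $k$ are all squares ($k$ even) or all $q_0$ times squares ($k$ odd). So $c_i(u)-c_i(u')=c_i(m')-c_i(m)$ is even for every $i$. By Lemma~\ref{lem:mu}(b) the elements $m$ and $m'$ belong to the same $I$, so $m=m'$ and $u=u'$, a contradiction.

\emph{Case $k=3$.} At least one of $u,u'$ is a cube; by symmetry let $u=q_i^3$. We compare the exponents of $q_i$ and use Lemma~\ref{lem:mu}(a).
\begin{itemize}
\item If $u'=q_h^3$ with $h\ne i$, then $c_i(m')=c_i(m)+3\ge3$, which is impossible.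
\item If $u'=T$ and $i\in\{0,1\}$, then $c_i(T)=0$ and $c_i(m')=c_i(m)+3\ge3$, which is impossible.
\item If $u'=T$ and $i\in\{2,3,4\}$, then $c_i(T)=1$ and $c_i(m')=c_i(m)+2\ge2$. But an exponent $2$ occurs only at $q_0$ or $q_1$, so this is impossible. \qedhere
\end{itemize}
\end{proof}

\begin{remark}\label{rem:choices}
The choices of $\mu_3(\emptyset)$ and $T$ are explained by coincidences that other choices would create. If $q_0^3$ were an element of $M^{(3)}$, then, since $T\in M^{(3)}$ too, $q_0^3\cdot T=T\cdot q_0^3$ would be a coincidence between the elements $u=q_0^3$ and $u'=T$ of $U$. This is why we use $q_0q_1^2$ instead. Now keep the multiplier sets and the five cubes, and let $T$ be a product of three different moduli. It must contain neither $q_0$ nor $q_1$, because $q_0^2\in M^{(2)}$ and $q_0q_1^2\in M^{(3)}$: for distinct $i,k\ge1$, $T=q_0q_iq_k$ would give $q_0^3\cdot q_iq_k=T\cdot q_0^2$, and for distinct $i,k\ge2$, $T=q_1q_iq_k$ would give $q_1^3\cdot q_0q_iq_k=T\cdot q_0q_1^2$. So with these multipliers $T$ needs three moduli other than $q_0$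 and $q_1$, that is, five moduli in all.
\end{remark}

\section{The constant}\label{sec:const}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Each $M_j$ is a subset of $G\cap[1,j]$ and of some $M^{(l)}$. So by Lemma~\ref{lem:inj} the hypotheses of Lemma~\ref{lem:transfer} hold, with $r=4$. By Lemma~\ref{lem:count},
\begin{equation}\label{eq:lower}
\liminf_{x\to\infty}\frac{F(x)\log x}{x^2}\ \ge\ V\cdot\sum_{u\in U}\frac1u\cdot(E-e_4).
\end{equation}
Let $P=\prod_{i=0}^4(1-z_i^2)^{-1}$ be the sum of the reciprocals of all squares. Then $\sum_{u\in U^*}1/u=(1+z_0)P$. To pass from $U^*$ to $U$ we remove the elements $q_0q_i^2$ ($0\le i\le4$) and insert the $q_i^3$ ($0\le i\le4$) and $T$. So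
\[
\sum_{u\in U}\frac1u=(1+z_0)P-\sum_{i=0}^4z_0z_i^2+\sum_{i=0}^4z_i^3+z_2z_3z_4=(1+z_0)P+\Delta ,
\]
the terms with $i=0$ canceling. Further
\[
V(1+z_0)P=(1+z_0)\prod_{i=0}^4\frac{1-z_i}{1-z_i^2}=\frac{1+z_0}{\prod_{i=0}^4(1+z_i)}=\frac1E .
\]
Hence the right-hand side of \eqref{eq:lower} is
\[
\Bigl(\frac1E+\Delta V\Bigr)(E-e_4)=1-\frac{e_4}E+\Delta V(E-e_4)=S ,
\]
which is the first assertion.

\emph{The numerical example.} We want $\Delta$ to be large compared to $e_4$. Here $e_4$ is smaller than the first term $z_2z_3z_4$ of $\Delta$ by the factor $1/q_1$. By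
\begin{equation}\label{eq:gap}
z_i^2(z_0-z_i)=\frac{q_i-q_0}{q_0q_i^3},
\end{equation}
the terms subtracted in $\Delta$ are small when the sum of the gaps $d_i=q_i-q_0$ is small compared to $q_0$. In terms of the gaps, \eqref{eq:hyp} reads $q_0(d_4-d_1-d_2)\le d_1d_2$. We take
\[
(q_0,q_1,q_2,q_3,q_4)=(41,45,46,47,49).
\]
As $45=3^2\cdot5$, $46=2\cdot23$, $49=7^2$, and $41$, $47$ are primes, these are pairwise coprime. And $q_0q_4=2009\le2070=q_1q_2$. So the first assertion applies.

We have $q_2q_3q_4=105938$ and $z_2z_3z_4>9.439\cdot10^{-6}$. By \eqref{eq:gap},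
\begin{align*}
\sum_{i=1}^4z_i^2(z_0-z_i)&=\frac1{41}\Bigl(\frac4{91125}+\frac5{97336}+\frac6{103823}+\frac8{117649}\Bigr)\\
&<\frac{(4.39+5.14+5.78+6.80)\cdot10^{-5}}{41}=\frac{22.11\cdot10^{-5}}{41}<5.393\cdot10^{-6},
\end{align*}
and so $\Delta>4.04\cdot10^{-6}$. Next, $\sum_{i=1}^4z_i^2=\frac1{2025}+\frac1{2116}+\frac1{2209}+\frac1{2401}<0.00184$, whence
\[
VE=(1-z_0)\prod_{i=1}^4(1-z_i^2)\ge\frac{40}{41}\Bigl(1-\sum_{i=1}^4z_i^2\Bigr)>\frac{40}{41}\,(1-0.00184)>0.9738 .
\]
Finally $e_4=1/(45\cdot105938)<2.1\cdot10^{-7}$. As $V<1<E$, this gives $V(E-e_4)>0.973$ and $e_4/E<2.1\cdot10^{-7}$. Therefore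
\[
S>1-2.1\cdot10^{-7}+4.04\cdot10^{-6}\cdot0.973>1+3.7\cdot10^{-6}.
\]
Since the lower limit of $F(x)\log x/x^2$ is at least $S$, the inequality $F(x)>(1+3.7\cdot10^{-6})\,x^2/\log x$ holds for all sufficiently large $x$, and \eqref{eq:conj} fails.
\end{proof}

\begin{thebibliography}{9}
\bibitem{OMRI} \emph{On Multiplicative Representations of Integers}, \url{http://ftp.renyi.hu/~p_erdos/1976-24.pdf}.
\end{thebibliography}

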